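\title{A renorming of $\ell^1$ with the fixed point property for asymptotically nonexpansive mappings}

\begin{abstract}
We show that $\ell^1$ has equivalent norms, arbitrarily close to the canonical one, under which every asymptotically nonexpansive self-mapping of a nonempty closed bounded convex set has a fixed point. The norm is Lin's norm plus a small strictly convex perturbation. The proof takes place in a compact convex space of limits of bounded sequences, called types. Strict convexity produces types that are invariant under the dynamics, the flatness of Lin's norm reduces their mass at infinity geometrically, and an invariant type of mass zero is a fixed point. The argument works in $\ell^1$-sums of finite-dimensional spaces and for commutative semigroups of mappings. The condition that the Lipschitz constants of the iterates tend to $1$ cannot be relaxed to a bound $1+\varepsilon$, in any renorming of $\ell^1$.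
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(Y,\|\cdot\|)$ be a Banach space, $C\subseteq Y$, and $T:C\to C$. The mapping $T$ is \emph{nonexpansive} if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. It is \emph{asymptotically nonexpansive} if there are real numbers $L_n\to1$ with
\[
\|T^nx-T^ny\|\le L_n\|x-y\|\qquad(x,y\in C,\ n\ge1),
\]
and it is \emph{uniformly Lipschitzian} if this inequality holds with one constant $L$ in place of all $L_n$. Each class contains the preceding one: take $L_n=1$, and note that a convergent sequence is bounded. The space $Y$ has the \emph{fixed point property} (FPP) for a class of mappings if, for every nonempty closed bounded convex $C\subseteq Y$, every mapping $T:C\to C$ in the class has a fixed point. It \emph{can be renormed} to have a property if some equivalent norm has it.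

With its canonical norm $\|\cdot\|_1$, the space $\ell^1$ fails the FPP for all three classes. On the simplex
\[
\Delta=\Big\{x\in\ell^1:\ x(i)\ge0\text{ for all }i,\ \sum_i x(i)=1\Big\}
\]
the shift $S(x(1),x(2),\dots)=(0,x(1),x(2),\dots)$ is an isometry, and $Sx=x$ would force $0=x(1)=x(2)=\cdots$. The first two classes depend on the norm, so one may hope to remove such examples by renorming. For the smallest class this is possible: Lin~\cite{Lin} found an equivalent norm on $\ell^1$ with the FPP for nonexpansive mappings. For the largest class it is not: Dowling, Lennard and Turett~\cite{DLT} showed that $\ell^1$ cannot be renormed to have the FPP for uniformly Lipschitzian mappings. The same authors showed that $c_0$ cannot be renormed to have the FPP for asymptotically nonexpansive mappings. The following question is posed in~\cite{Source}.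

\medskip
\noindent\textbf{Problem.} \emph{Can $\ell^1$ be renormed to have the FPP for asymptotically nonexpansive mappings?}
\medskip

One could well guess that it cannot. The answer for $c_0$ is negative, and Theorem~\ref{thm:sharp} below shows that every renorming of $\ell^1$ contains copies of the shift whose iterates all have Lipschitz constant at most $1+\varepsilon$. Nevertheless the answer is yes.

We define the norm in the generality in which the proof works. Let $F_1,F_2,\dots$ be nonzero finite-dimensional normed spaces over $\mathbb R$ or $\mathbb C$, with norms written $|\cdot|$, and let $X=(\bigoplus_iF_i)_{\ell^1}$ be the space of sequences $x=(x(i))$, $x(i)\in F_i$, with $\|x\|_1=\sum_i|x(i)|<\infty$. When every $F_i$ is the scalar field, $X=\ell^1$. Let $q_i$ be a Euclidean norm on $F_i$ with $q_i\le|\cdot|$; one exists because all norms on $F_i$ are equivalent, and for $\ell^1$ we take $q_i=|\cdot|$. Let $R_kx=(0,\dots,0,x(k),x(k+1),\dots)$ be the $k$-th tail of $x$. Fix $0<\gamma_1<\gamma_2<\dots<1$ with $\gamma_k\to1$, fix $a>0$, and put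
\begin{equation}\label{eq:norm}
\|x\|_\gamma=\sup_k\gamma_k\|R_kx\|_1,\qquad q(x)^2=\sum_i2^{-i}q_i(x(i))^2,\qquad \|x\|=\big(\|x\|_\gamma^2+a\,q(x)^2\big)^{1/2}.
\end{equation}
Here $\|\cdot\|_\gamma$ is Lin's norm, and $q$ is a norm that comes from an inner product. From now on $\|\cdot\|$ denotes the third norm in \eqref{eq:norm}. Since $\gamma_1\|x\|_1\le\|x\|_\gamma\le\|x\|_1$ and $q(x)\le\sup_i|x(i)|\le\|x\|_1$,
\[
\gamma_1\|x\|_1\le\|x\|\le\sqrt{1+a}\,\|x\|_1 .
\]
So $\|\cdot\|$ is equivalent to $\|\cdot\|_1$, and it is as close to $\|\cdot\|_1$ as we like when $\gamma_1$ is near $1$ and $a$ is near $0$.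

\begin{theorem}\label{thm:main}
The space $(\ell^1,\|\cdot\|)$ has the FPP for asymptotically nonexpansive mappings.
\end{theorem}

The proof uses only an additive, pointwise form of the hypothesis, and it uses the iterates only as a commutative semigroup. Let $G$ be a commutative semigroup, written additively. Put $s\ge t$ if $s=t$ or $s\in t+G$. This relation is reflexive and transitive, and $s+t\ge s,t$, so $G$ is a directed set. A family $(p_s)_{s\in G}$ \emph{converges to $p$ along $G$} if every neighborhood of $p$ contains all $p_s$ with $s\ge s_0$, for some $s_0$; for bounded real $p_s$ we put $\limsup_sp_s=\inf_{s_0}\sup_{s\ge s_0}p_s$. We write $\beta^+=\max(\beta,0)$.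

\begin{theorem}\label{thm:general}
Let $C\subseteq X$ be nonempty, closed, bounded and convex. Let $G$ be a commutative semigroup, directed as above, and let $T_s:C\to C$ $(s\in G)$ satisfy $T_{s+t}=T_sT_t$ and, for each $y\in C$,
\begin{equation}\label{eq:c}
c_s(y):=\sup_{x\in C}\big(\|T_sx-T_sy\|-\|x-y\|\big)^+\longrightarrow0\quad\text{along }G .
\end{equation}
Then there is $w\in C$ with $\lim_sT_sw=w$. If every $T_t$ is continuous, then $T_tw=w$ for all $t\in G$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:general}]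
Take $G=\{1,2,\dots\}$, whose direction is the usual order, and $T_n=T^n$. Then $c_n(y)\le(L_n-1)^+\operatorname{diam}C\to0$, and each $T^n$ is Lipschitz, hence continuous.
\end{proof}

\begin{corollary}\label{cor}
Let $C$ be a nonempty closed bounded convex subset of $(X,\|\cdot\|)$ or of a closed subspace of it. Each of the following has a (common) fixed point in $C$:
\begin{enumerate}
\item[(a)] any $T:C\to C$ of asymptotically nonexpansive type, that is, with $\limsup_n\sup_{x\in C}\big(\|T^nx-T^ny\|-\|x-y\|\big)\le0$ for every $y\in C$, such that some $T^N$ is continuous;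
\item[(b)] any finite commuting family of asymptotically nonexpansive mappings of $C$;
\item[(c)] any commuting family of nonexpansive mappings of $C$.
\end{enumerate}
\end{corollary}

\begin{theorem}\label{thm:sharp}
For every norm $\|\cdot\|'$ on $\ell^1$ equivalent to $\|\cdot\|_1$ and every $\varepsilon>0$ there are a nonempty closed bounded convex set $C\subseteq\ell^1$ and an affine mapping $T:C\to C$ without fixed points such that $\|T^nx-T^ny\|'\le(1+\varepsilon)\|x-y\|'$ for all $n$ and all $x,y\in C$.
\end{theorem}

Thus ``$L_n\to1$'' cannot be relaxed to ``$\sup_nL_n\le1+\varepsilon$'', for any $\varepsilon>0$, in any renorming.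

Section~\ref{sec:shift} proves Theorem~\ref{thm:sharp}, which shows what the norm must defeat. Section~\ref{sec:example} shows by hand how the norm \eqref{eq:norm} defeats it on the simplex. Sections~\ref{sec:types}--\ref{sec:end} prove Theorem~\ref{thm:general} and Corollary~\ref{cor}, and Section~\ref{sec:hyp} reviews the hypotheses.

\section{The shift survives every renorming, up to $1+\varepsilon$}\label{sec:shift}

An equivalent norm can distort $\|\cdot\|_1$ differently in different directions. Far out in the tails, however, we can select disjoint blocks on whose span the distortion is almost constant.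

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $\lambda_k=\inf\{\|x\|':x\in R_k\ell^1,\ \|x\|_1=1\}$. The subspaces $R_k\ell^1$ decrease, so $\lambda_k$ increases, and the equivalence of the norms keeps $\lambda_k$ between two positive constants. Hence $\lambda_k\uparrow\lambda\in(0,\infty)$. Let $\delta=\varepsilon/(2+\varepsilon)$, so that $(1+\delta)/(1-\delta)=1+\varepsilon$, and fix $k$ with $\lambda_k\ge(1-\delta)\lambda$.

We choose finitely supported $x_1,x_2,\dots\in R_k\ell^1$ with pairwise disjoint supports, $\|x_n\|_1=1$ and $\|x_n\|'\le(1+\delta)\lambda$. Given $x_1,\dots,x_{n-1}$, take $m\ge k$ beyond their supports. Since $\lambda_m\le\lambda$, there is $x\in R_m\ell^1$ with $\|x\|_1=1$ and $\|x\|'<(1+\delta)\lambda$. The truncations $x-R_jx$, divided by their $\|\cdot\|_1$-norms, converge to $x$ as $j\to\infty$; let $x_n$ be one of them with $j$ large.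

For $\alpha\in\ell^1$ the vector $U\alpha=\sum_n\alpha_nx_n$ lies in $R_k\ell^1$, and $\|U\alpha\|_1=\|\alpha\|_1$ by disjointness. The definition of $\lambda_k$ and the triangle inequality give
\[
(1-\delta)\lambda\|\alpha\|_1\le\|U\alpha\|'\le(1+\delta)\lambda\|\alpha\|_1 .
\]
Let $C=U\Delta$ and $T=USU^{-1}$ on $C$. The set $C$ is convex, bounded and closed, because $U$ is a linear isometry for $\|\cdot\|_1$ and $\Delta$ is a closed subset of a complete space. The mapping $T$ is affine, and it has no fixed point because $S$ has none in $\Delta$. For $\alpha,\beta\in\Delta$,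
\[
\|T^nU\alpha-T^nU\beta\|'\le(1+\delta)\lambda\|S^n(\alpha-\beta)\|_1=(1+\delta)\lambda\|\alpha-\beta\|_1\le\frac{1+\delta}{1-\delta}\,\|U\alpha-U\beta\|'.\qedhere
\]
\end{proof}

The set $C$ here depends on $\varepsilon$ and recedes into the tails as $\varepsilon\to0$. An asymptotically nonexpansive mapping has to meet every tolerance $\varepsilon$, eventually, on one fixed set. This is the difference that the norm \eqref{eq:norm} exploits.

\section{The idea on the simplex}\label{sec:example}

All computations in this paper rest on the fact that in an $\ell^1$-sum a fixed vector and a coordinatewise null sequence are asymptotically disjoint.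

\begin{lemma}\label{lem:split}
Let $b\in X$ and let $(d_j)$ be a bounded sequence in $X$ with $d_j(i)\to0$ for each $i$. Then, for each $k$,
\[
\|R_k(b+d_j)\|_1-\|R_kb\|_1-\|R_kd_j\|_1\to0,\qquad \|d_j\|_1-\|R_kd_j\|_1\to0,\qquad q(b+d_j)\to q(b).
\]
\end{lemma}

\begin{proof}
In any normed space $0\le|\beta|+|\eta|-|\beta+\eta|\le2\min(|\beta|,|\eta|)$, because $|\beta+\eta|\ge\big||\beta|-|\eta|\big|$. So the first expression has absolute value at most $2\sum_i\min(|b(i)|,|d_j(i)|)$, which tends to $0$ by dominated convergence with dominating sequence $|b(i)|$. The second expression is the finite sum $\sum_{i<k}|d_j(i)|$. Finally $|q(b+d_j)-q(b)|^2\le q(d_j)^2\le\sum_i2^{-i}|d_j(i)|^2\to0$, by dominated convergence and boundedness.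
\end{proof}

The shift on $\Delta$ has no fixed point because every orbit carries all its mass to infinity. The next proposition shows that no asymptotically nonexpansive mapping can do this. Let $e_i$ be the unit vectors of $\ell^1$.

\begin{proposition}\label{prop:example}
Let $T:\Delta\to\Delta$ be such that $T^nx\to0$ coordinatewise for every $x\in\Delta$. Then $T$ is not asymptotically nonexpansive for $\|\cdot\|$.
\end{proposition}

\begin{proof}
Suppose it is, with constants $L_n\to1$. Fix $x\in\Delta$ and let $\phi(y)=\limsup_n\|T^nx-y\|$ for $y\in\Delta$.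

\emph{Step 1: $\phi$ almost decreases along orbits.} We have $\phi(T^my)=\limsup_n\|T^mT^{n-m}x-T^my\|\le L_m\phi(y)$.

\emph{Step 2: $\phi\ge2$ on $\Delta$.} Fix $k$. By Lemma~\ref{lem:split}, $\|R_kT^nx\|_1\to1$ and $\|R_k(T^nx-z)\|_1\to\|R_kz\|_1+1$ for $z\in\Delta$. Hence $\phi(z)\ge\gamma_k(\|R_kz\|_1+1)$. Put $z=T^my$ and let $m\to\infty$. Then $\|R_kT^my\|_1\to1$, and Step 1 gives $\phi(y)\ge2\gamma_k$. Let $k\to\infty$.

\emph{Step 3: some $y$ has $\phi(y)<2$.} Let $y=\varepsilon e_1+(1-\varepsilon)e_m$ with $m\ge2$ and $0<\varepsilon\le\min(1,2(1-\gamma_1))$. The quantity $\|R_k(T^nx-y)\|_1\le1+\|R_ky\|_1$ is at most $2$ for $k=1$ and at most $2-\varepsilon$ for $k\ge2$. So $\|T^nx-y\|_\gamma\le\max(2\gamma_1,2-\varepsilon)=2-\varepsilon$. Also $q(T^nx-y)^2\to q(y)^2\le\varepsilon^2/2+2^{-m}$. Therefore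
\[
\phi(y)^2\le4-4\varepsilon+\big(1+\tfrac a2\big)\varepsilon^2+a\,2^{-m},
\]
which is less than $4$ if $\varepsilon$ is small and then $m$ is large. This contradicts Step 2.
\end{proof}

Step 3 is the heart of the matter. Bringing mass $\varepsilon$ back from infinity to the first coordinate gains $\varepsilon$. In the norm $\|\cdot\|_1$ it would also cost $\varepsilon$, and $\phi$ would be identically $2$. Lin's norm does not see the small piece $\varepsilon e_1$ next to a large mass far away, so the move is free, and the term $aq^2$ charges only $O(\varepsilon^2)$.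

The example is easy because all orbits have one and the same asymptotic behavior, described by the pair (coordinatewise limit $0$, escaping mass $1$). In general, orbits do not converge and only part of their mass escapes. So we need a space of such pairs (Section~\ref{sec:types}); a way to produce a single pair whose distance function behaves as in Step 1 (Section~\ref{sec:inv}; this is the purpose of $aq^2$); and a quantitative form of Step 3 that can be iterated until the escaping mass is zero (Section~\ref{sec:descent}).

\section{The space of types}\label{sec:types}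

\subsection*{Types and their distance}
Suppose $x_j\to w$ coordinatewise and $\|x_j-w\|_1\to r$. Lemma~\ref{lem:split} gives $\|R_k(x_j-y)\|_1\to\|R_k(w-y)\|_1+r$ for every $y$ and $k$. So the limiting distance from $x_j$ to $y$ should depend only on the pair $(w,r)$, and the mass $r$ should be counted in every tail. This leads to the following norms on $X\times\mathbb R$:
\[
\Lambda(u,\mu)=\sup_k\gamma_k\big(\|R_ku\|_1+|\mu|\big),\qquad N(u,\mu)=\big(\Lambda(u,\mu)^2+a\,q(u)^2\big)^{1/2}.
\]
We have $N(u,0)=\|u\|$ and, since $\gamma_k\uparrow1$, $N(0,\mu)=|\mu|$. Moreover,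
\begin{equation}\label{eq:lower}
N(u,\mu)\ge\gamma_k\big(\|R_ku\|_1+|\mu|\big)\ \text{ for all }k,\qquad\text{hence}\qquad N(u,\mu)\ge|\mu| ,
\end{equation}
and, because $\gamma_k\ge\gamma_1$,
\begin{equation}\label{eq:mono}
\Lambda(u,\mu')\ge\Lambda(u,\mu)+\gamma_1(\mu'-\mu)\qquad(\mu'\ge\mu\ge0).
\end{equation}

A \emph{type} is a pair $\sigma=(w,r)\in X\times[0,\infty)$; we call $w$ its \emph{center} and $r$ its \emph{mass}. We identify $y\in X$ with the type $(y,0)$. Convex combinations of types are taken in the vector space $X\times\mathbb R$. For $\tau=(v,\rho)$ and $\sigma=(w,r)$ put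
\[
D(\tau,\sigma)=N(v-w,\ \rho+r).
\]
The function $D$ is symmetric and $D(y,z)=\|y-z\|$ for $y,z\in X$. The masses are added, not subtracted, because two independently escaping masses are asymptotically disjoint. So $D$ is not a metric:
\begin{equation}\label{eq:mass}
D(\sigma,\sigma)=2r,\qquad D(\tau,\sigma)\ge\rho+r .
\end{equation}
These two relations drive the proof: a type whose distance from $\sigma$ is smaller than the distance of $\sigma$ from itself has smaller mass than $\sigma$.

\subsection*{Topology}
For $B>0$ let $\mathcal E_B=\{(w,r)\in X\times[0,\infty):\|w\|_1+r\le B\}$. We give $\mathcal E_B$ the topology induced by the injective map $J(w,r)=(w,\|w\|_1+r)$ into the product space $\prod_iF_i\times[0,B]$. Thus we track the coordinates and the total mass.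

\begin{lemma}\label{lem:compact}
The space $\mathcal E_B$ is compact and metrizable, and in it
\begin{equation}\label{eq:conv}
(w_j,r_j)\to(w,r)\iff w_j\to w\text{ coordinatewise and }r_j+\|w_j-w\|_1\to r .
\end{equation}
\end{lemma}

\begin{proof}
The image of $J$ is $\{(\zeta,h):\sum_i|\zeta(i)|\le h\le B\}$. It is closed, being defined by the closed conditions $\sum_{i\le m}|\zeta(i)|\le h$, $m\ge1$. It lies in the product of the balls of radius $B$ of the $F_i$ with $[0,B]$. These balls are compact because $\dim F_i<\infty$, and a countable product of compact metric spaces is compact and metrizable. If $w_j\to w$ coordinatewise, Lemma~\ref{lem:split} with $k=1$, $b=w$, $d_j=w_j-w$ gives $\|w_j\|_1-\|w\|_1-\|w_j-w\|_1\to0$. So $\|w_j\|_1+r_j\to\|w\|_1+r$ if and only if $r_j+\|w_j-w\|_1\to r$.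
\end{proof}

\begin{lemma}\label{lem:cont}
\begin{enumerate}
\item[(a)] $D$ is upper semicontinuous on $\mathcal E_B\times\mathcal E_B$.
\item[(b)] For fixed $\tau\in\mathcal E_B$, the function $D(\tau,\cdot)=D(\cdot,\tau)$ is continuous on $\mathcal E_B$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(v_j,\rho_j)\to(v,\rho)$ and $(w_j,r_j)\to(w,r)$. For all $k$,
\[
\|R_k(v_j-w_j)\|_1+\rho_j+r_j\le\|R_k(v-w)\|_1+\big(\|v_j-v\|_1+\rho_j\big)+\big(\|w_j-w\|_1+r_j\big).
\]
The two brackets do not depend on $k$ and tend to $\rho$ and $r$ by \eqref{eq:conv}. Multiplying by $\gamma_k\le1$ and taking the supremum over $k$, we get $\limsup_j\Lambda(v_j-w_j,\rho_j+r_j)\le\Lambda(v-w,\rho+r)$. Also $q(v_j-w_j)\to q(v-w)$ by Lemma~\ref{lem:split}.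

(b) By (a) it remains to prove lower semicontinuity. Let $\tau=(v,\rho)$, $(w_j,r_j)\to(w,r)$ and $d_j=w_j-w$. Fix $k$. By Lemma~\ref{lem:split} and \eqref{eq:conv},
\[
\|R_k(w_j-v)\|_1+r_j=\|R_k(w-v)\|_1+\|d_j\|_1+r_j+o(1)\longrightarrow\|R_k(w-v)\|_1+r .
\]
Hence $\liminf_j\Lambda(w_j-v,r_j+\rho)\ge\gamma_k(\|R_k(w-v)\|_1+r+\rho)$ for every $k$. Take the supremum over $k$, and use $q(w_j-v)\to q(w-v)$.
\end{proof}

By (b), if $x_j\to\sigma$ and $y_m\to\tau$ with $x_j,y_m\in X$, then $D(\sigma,y)=\lim_j\|x_j-y\|$ and $D(\sigma,\tau)=\lim_m\lim_j\|x_j-y_m\|$. This is the meaning of $D$. The asymmetry between (a) and (b) is real: in $\ell^1$ we have $e_j\to(0,1)$ and $D(e_j,e_j)=0$, while $D((0,1),(0,1))=2$.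

\subsection*{Convexity}

\begin{lemma}\label{lem:strict}
For every type $\tau$ the function $D(\tau,\cdot)$ is convex. If $\sigma_0\ne\sigma_1$ and $D(\tau,\sigma_0),D(\tau,\sigma_1)\le R$, then $D\big(\tau,\frac12(\sigma_0+\sigma_1)\big)<R$.
\end{lemma}

\begin{proof}
Let $\tau=(v,\rho)$. The function $D(\tau,\cdot)$ is the norm $N$ composed with the affine map $(w,r)\mapsto(v-w,\rho+r)$, so it is convex. Let $\sigma_l=(w_l,r_l)$, $u_l=v-w_l$, $\mu_l=\rho+r_l$ for $l=0,1$, and let $\bar u,\bar\mu$ be the averages. Suppose $w_0\ne w_1$. The square of a norm is convex, so $\Lambda(\bar u,\bar\mu)^2\le\frac12\Lambda(u_0,\mu_0)^2+\frac12\Lambda(u_1,\mu_1)^2$. The parallelogram law gives $q(\bar u)^2=\frac12q(u_0)^2+\frac12q(u_1)^2-\frac14q(w_0-w_1)^2$. Adding,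
\[
N(\bar u,\bar\mu)^2\le R^2-\tfrac a4\,q(w_0-w_1)^2<R^2 .
\]
Suppose now $w_0=w_1$ and, say, $r_0<r_1$. Then $\bar u=u_1$ and $\bar\mu<\mu_1$, so $N(\bar u,\bar\mu)<N(u_1,\mu_1)\le R$ by \eqref{eq:mono}.
\end{proof}

From now on $C$, $G$ and $(T_s)$ are as in Theorem~\ref{thm:general}. Fix $B>0$ with $B\ge\sup_{y\in C}\|y\|_1$ and let $\mathcal T$ be the closure of $C$ in $\mathcal E_B$; it is compact and metrizable. For example, if $C=\Delta$ then $\mathcal T=\{(w,1-\|w\|_1):w\ge0,\ \|w\|_1\le1\}$: the total mass $1$ and positivity pass to limits, and $w+(1-\|w\|_1)e_j\to(w,1-\|w\|_1)$.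

Convex combinations are not jointly continuous in $\mathcal E_B$: both $e_j$ and $-e_j$ tend to $(0,1)$, but their midpoints are $(0,0)$. So the convexity of $\mathcal T$ needs a proof, which takes the two limits one after the other.

\begin{lemma}\label{lem:convex}
$\mathcal T$ is convex.
\end{lemma}

\begin{proof}
Let $\sigma=(w,r)$ and $\sigma'=(w',r')$ be in $\mathcal T$, let $y_j\to\sigma$ and $y'_m\to\sigma'$ with $y_j,y'_m\in C$, and let $\theta\in[0,1]$. Fix $j$. The points $\theta y_j+(1-\theta)y'_m\in C$ converge coordinatewise to $v_j=\theta y_j+(1-\theta)w'$ as $m\to\infty$, and their $\|\cdot\|_1$-distance to $v_j$ is $(1-\theta)\|y'_m-w'\|_1\to(1-\theta)r'$. By \eqref{eq:conv}, $(v_j,(1-\theta)r')\in\mathcal T$. Now let $j\to\infty$. Then $v_j\to v=\theta w+(1-\theta)w'$ coordinatewise and $(1-\theta)r'+\|v_j-v\|_1=(1-\theta)r'+\theta\|y_j-w\|_1\to(1-\theta)r'+\theta r$. By \eqref{eq:conv} again, $\theta\sigma+(1-\theta)\sigma'\in\mathcal T$.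
\end{proof}

An orbit accumulates at a compact set of types, so we also need the distance to the farthest point of such a set. For nonempty compact $\Omega\subseteq\mathcal T$ put
\[
\Phi_\Omega(\sigma)=\max_{\tau\in\Omega}D(\tau,\sigma)\qquad(\sigma\in\mathcal T);
\]
the maximum exists by Lemma~\ref{lem:cont}(b).

\begin{lemma}\label{lem:phi}
The function $\Phi_\Omega$ is continuous on $\mathcal T$, and it attains its minimum over any nonempty compact convex $\mathcal K\subseteq\mathcal T$ at exactly one point.
\end{lemma}

\begin{proof}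
As a supremum of continuous functions, $\Phi_\Omega$ is lower semicontinuous. Let $\sigma_j\to\sigma$ and choose $\tau_j\in\Omega$ with $\Phi_\Omega(\sigma_j)=D(\tau_j,\sigma_j)$. Pass to a subsequence along which $\Phi_\Omega(\sigma_j)$ tends to its upper limit and $\tau_j\to\tau\in\Omega$. Lemma~\ref{lem:cont}(a) gives $\limsup_j\Phi_\Omega(\sigma_j)\le D(\tau,\sigma)\le\Phi_\Omega(\sigma)$. So $\Phi_\Omega$ is continuous and has a minimum $R$ on $\mathcal K$. If $\sigma_0\ne\sigma_1$ were two minimizers, let $\bar\sigma\in\mathcal K$ be their midpoint and take $\tau\in\Omega$ with $\Phi_\Omega(\bar\sigma)=D(\tau,\bar\sigma)$. Since $D(\tau,\sigma_0),D(\tau,\sigma_1)\le R$, Lemma~\ref{lem:strict} gives $\Phi_\Omega(\bar\sigma)<R$, a contradiction.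
\end{proof}

\section{Invariant types}\label{sec:inv}

The mappings $T_s$ have no reason to respect coordinatewise convergence, so they do not act on $\mathcal T$. We express invariance through distances instead, as in Step 1 of Proposition~\ref{prop:example}.

\begin{definition}
A \emph{Lyapunov function} is a continuous $f:\mathcal T\to\mathbb R$ with
\begin{equation}\label{eq:lyap}
f(T_sy)\le f(y)+c_s(y)\qquad(y\in C,\ s\in G).
\end{equation}
A type $\sigma\in\mathcal T$ is \emph{invariant} if $D(\sigma,\cdot)$ is a Lyapunov function. The set of invariant types is denoted by $\mathcal S$.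
\end{definition}

The set $\mathcal S$ is closed in $\mathcal T$, because for fixed $y$ and $s$ both $D(\sigma,T_sy)$ and $D(\sigma,y)$ are continuous in $\sigma$. A common fixed point $w$ is an invariant type of mass $0$, since $\|w-T_sy\|=\|T_sw-T_sy\|\le\|w-y\|+c_s(y)$. Our aim is to find an invariant type of mass $0$ and to reverse this remark.

For one nonexpansive $T$ an invariant type comes for free. The contractions $x\mapsto\frac1jx_0+(1-\frac1j)Tx$ have fixed points $x_j$ with $\|x_j-Tx_j\|\to0$, and any limit type $\sigma$ of $(x_j)$ satisfies $D(\sigma,Ty)=\lim\|Tx_j-Ty\|\le D(\sigma,y)$, the limit being taken along the subsequence. Under \eqref{eq:c} these auxiliary mappings need not be contractions, and we start from orbits. For $x\in C$ let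
\[
\Omega(x)=\bigcap_{s_0\in G}A_{s_0},\qquad A_{s_0}=\text{closure in }\mathcal T\text{ of }\{T_sx:s\ge s_0\},
\]
the set of cluster points of the orbit of $x$.

\begin{lemma}\label{lem:orbit}
Let $x\in C$.
\begin{enumerate}
\item[(a)] $\Omega(x)$ is nonempty and compact, and $\max_{\Omega(x)}f=\limsup_sf(T_sx)$ for every continuous $f:\mathcal T\to\mathbb R$.
\item[(b)] If $f$ is a Lyapunov function, then $f\le f(x)$ on $\Omega(x)$.
\item[(c)] $\Phi_{\Omega(x)}$ is a Lyapunov function.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\beta=\limsup_sf(T_sx)=\inf_{s_0}\max_{A_{s_0}}f$. Since $\Omega(x)\subseteq A_{s_0}$ for all $s_0$, we have $f\le\beta$ on $\Omega(x)$. The sets $A_{s_0}\cap\{f\ge\beta\}$ are nonempty and closed, and they decrease as $s_0$ increases. As $G$ is directed, they have the finite intersection property, so by compactness they share a point. It lies in $\Omega(x)$, and $f=\beta$ there.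

(b) By (a), \eqref{eq:lyap} and \eqref{eq:c}, $\max_{\Omega(x)}f\le f(x)+\limsup_sc_s(x)=f(x)$.

(c) Continuity is Lemma~\ref{lem:phi}. By (a) applied to $D(\cdot,z)$, we have $\Phi_{\Omega(x)}(z)=\limsup_s\|T_sx-z\|$ for $z\in C$. Let $y\in C$ and $t,s_0\in G$. If $s'\ge t+s_0$, then $s'=t+s_0$ or $s'=t+s_0+g$ with $g\in G$, so $s'=t+s$ with $s\ge s_0$. Therefore
\[
\Phi_{\Omega(x)}(T_ty)\le\sup_{s'\ge t+s_0}\|T_{s'}x-T_ty\|\le\sup_{s\ge s_0}\|T_tT_sx-T_ty\|\le\sup_{s\ge s_0}\|T_sx-y\|+c_t(y).
\]
Take the infimum over $s_0$.
\end{proof}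

So every orbit yields a Lyapunov function, but one attached to a set of types. To pass to a single type, consider first what would happen if the minimizer of $\Phi=\Phi_{\Omega(x)}$ on $\mathcal T$ were a point $y_0\in C$. By (b), $\Phi\le\Phi(y_0)$ on $\Omega(y_0)$, so uniqueness would give $\Omega(y_0)=\{y_0\}$, that is, $T_sy_0\to y_0$. In general the minimizer $\sigma_0$ is only a type. We approximate it by points $y_j\in C$ and show that the sets $\Omega(y_j)$ shrink to $\sigma_0$. The argument tolerates finitely many constraints given by types already known to be invariant, and the descent in Section~\ref{sec:descent} needs two such constraints.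

\begin{proposition}\label{prop:inv}
Let $p\ge0$, $\sigma_1,\dots,\sigma_p\in\mathcal S$ and $b_1,\dots,b_p\ge0$. If
\[
\mathcal K=\{\sigma\in\mathcal T:\ D(\sigma_l,\sigma)\le b_l\ \text{ for }1\le l\le p\}
\]
is nonempty, then $\mathcal K\cap\mathcal S\ne\emptyset$. In particular $(p=0)$, $\mathcal S\ne\emptyset$.
\end{proposition}

\begin{proof}
The set $\mathcal K$ is compact by Lemma~\ref{lem:cont}(b), and convex by Lemmas~\ref{lem:strict} and~\ref{lem:convex}. Fix $x\in C$ and let $\Phi=\Phi_{\Omega(x)}$. By Lemma~\ref{lem:phi}, $\Phi$ attains its minimum $R$ over $\mathcal K$ at a unique $\sigma_0$. Choose $y_j\in C$ with $y_j\to\sigma_0$; the $y_j$ need not lie in $\mathcal K$.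

\emph{Claim: if $\tau_j\in\Omega(y_j)$ for each $j$, then $\tau_j\to\sigma_0$.} The functions $D(\sigma_l,\cdot)$ and $\Phi$ are Lyapunov functions, so Lemma~\ref{lem:orbit}(b) gives
\[
D(\sigma_l,\tau_j)\le D(\sigma_l,y_j)\quad(1\le l\le p),\qquad\Phi(\tau_j)\le\Phi(y_j).
\]
By continuity the right sides tend to $D(\sigma_l,\sigma_0)\le b_l$ and to $R$. Hence every limit point $\tau$ of $(\tau_j)$ satisfies $\tau\in\mathcal K$ and $\Phi(\tau)\le R$, which forces $\tau=\sigma_0$. Since $\mathcal T$ is compact and metrizable, the claim follows.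

Fix $z\in C$ and choose $\tau_j\in\Omega(y_j)$ with $D(\tau_j,z)=\Phi_{\Omega(y_j)}(z)$. The claim and Lemma~\ref{lem:cont}(b) give $\Phi_{\Omega(y_j)}(z)\to D(\sigma_0,z)$. Each $\Phi_{\Omega(y_j)}$ satisfies \eqref{eq:lyap} by Lemma~\ref{lem:orbit}(c), with the same error $c_s(y)$, and \eqref{eq:lyap} passes to pointwise limits on $C$. So $D(\sigma_0,\cdot)$ satisfies \eqref{eq:lyap}, and $\sigma_0\in\mathcal K\cap\mathcal S$.
\end{proof}

\section{Flatness and the descent of mass}\label{sec:descent}

We now generalize Step 3 of Proposition~\ref{prop:example}. Move a type $\sigma=(w,r)$ a fraction $\varepsilon$ of the way toward a point $z\in C$. The new type $\sigma_\varepsilon$ has center $w-\varepsilon(w-z)$ and mass $(1-\varepsilon)r$. In the distance to $\sigma$ we gain $\varepsilon r$ from the mass, and the next lemma shows that to first order we pay only for a far tail of $w-z$.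

\begin{lemma}[Flatness]\label{lem:flat}
Let $\sigma=(w,r)\in\mathcal T$ and $z\in C$. Let $r_0,M>0$, $\kappa\ge0$ and $K\ge1$ satisfy
\[
r\ge r_0,\qquad\|w-z\|_1\le M,\qquad\|R_K(w-z)\|_1\le\kappa .
\]
If $0<\varepsilon\le\min\big(1,\ r_0(1-\gamma_K)/M\big)$, then $\sigma_\varepsilon=(1-\varepsilon)\sigma+\varepsilon z$ lies in $\mathcal T$ and
\[
D(\sigma,\sigma_\varepsilon)\le2r-\varepsilon(r_0-\kappa)+\frac{a\varepsilon^2M^2}{2r_0}.
\]
\end{lemma}

\begin{proof}
We have $\sigma_\varepsilon\in\mathcal T$ by Lemma~\ref{lem:convex}. Put $u=w-z$ and $\mu=(2-\varepsilon)r\ge r_0$, so that $D(\sigma,\sigma_\varepsilon)=N(\varepsilon u,\mu)$. For $k\ge K$ we have $\gamma_k(\varepsilon\|R_ku\|_1+\mu)\le\mu+\varepsilon\kappa$. For $k<K$ the factor $\gamma_k\le\gamma_K<1$ leaves room: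
\[
\gamma_k(\varepsilon\|R_ku\|_1+\mu)\le\varepsilon M+\gamma_K\mu\le(1-\gamma_K)\mu+\gamma_K\mu=\mu .
\]
So $\Lambda(\varepsilon u,\mu)\le A:=\mu+\varepsilon\kappa$, and $A\ge r_0$. Since $q(u)\le M$ and $\sqrt{A^2+\beta^2}\le A+\beta^2/(2A)$,
\[
N(\varepsilon u,\mu)\le(2-\varepsilon)r+\varepsilon\kappa+\frac{a\varepsilon^2M^2}{2r_0}\le2r-\varepsilon r_0+\varepsilon\kappa+\frac{a\varepsilon^2M^2}{2r_0}.\qedhere
\]
\end{proof}

Let $\sigma\in\mathcal S$ have mass $r>0$. Flatness gives a type at distance less than $2r$ from $\sigma$, Proposition~\ref{prop:inv} turns it into an invariant one, and \eqref{eq:mass} shows that its mass is less than $r$. It is tempting to conclude by minimizing the mass over the compact set $\mathcal S$. But by \eqref{eq:conv} the mass is only upper semicontinuous (recall $e_j\to(0,1)$), so its infimum need not be attained. Nor can we simply iterate, because the gain depends on $K$ and $M$, hence on the type, and may decay too fast. The remedy is to stay inside the ball $\{D(\sigma,\cdot)\le2r\}$. There, a type whose mass is nearly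 $r$ must have a center whose far tail is close to that of $w$, so one choice of $z$, $K$ and $M$ serves all such types at once.

\begin{proposition}\label{prop:descent}
For every $\sigma=(w,r)\in\mathcal S$ with $r>0$ there is $\sigma'=(w',r')\in\mathcal S$ with $D(\sigma,\sigma')\le2r$ and $r'\le\frac78r$.
\end{proposition}

\begin{proof}
\emph{Step 1: a point $z\in C$ with $D(\sigma,z)<2r$.} Take any $x\in C$, choose $K_0$ with $\|R_{K_0}(w-x)\|_1\le r/4$, and choose $M_0>0$ with $M_0\ge\|w-x\|_1$. Lemma~\ref{lem:flat} with $r_0=r$ and $\kappa=r/4$ gives, for small $\eta>0$,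
\[
D\big(\sigma,(1-\eta)\sigma+\eta x\big)\le2r-\tfrac34\eta r+\frac{a\eta^2M_0^2}{2r}<2r .
\]
Since $C$ is dense in $\mathcal T$ and $D(\sigma,\cdot)$ is continuous, there is $z\in C$ with $D(\sigma,z)<2r$. Moving toward this $z$ will keep us in the ball around $\sigma$.

\emph{Step 2: uniform bounds.} Let $\mathcal S_0=\{\sigma'\in\mathcal S:D(\sigma,\sigma')\le2r\}$, which contains $\sigma$ by \eqref{eq:mass}. Suppose, for a contradiction, that every $\sigma'=(w',r')\in\mathcal S_0$ has $r'>\frac78r$. By \eqref{eq:lower}, $\gamma_k(\|R_k(w-w')\|_1+r+r')\le2r$ for all $k$, so that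
\[
\|w-w'\|_1\le\frac{2r}{\gamma_1},\qquad\|R_k(w-w')\|_1\le\frac{2r}{\gamma_k}-r-\frac78r=r\Big(\frac2{\gamma_k}-2+\frac18\Big).
\]
Choose $K$ with $2/\gamma_K-2\le\frac18$ and $\|R_K(w-z)\|_1\le\frac18r$, and put $M=\|w-z\|_1+2r/\gamma_1$. Then every $\sigma'\in\mathcal S_0$ satisfies
\[
r'\ge\tfrac78r,\qquad\|w'-z\|_1\le M,\qquad\|R_K(w'-z)\|_1\le\tfrac14r+\tfrac18r=\tfrac38r .
\]

\emph{Step 3: a uniform gain.} Put
\[
\varepsilon=\min\Big(1,\ \frac{7r(1-\gamma_K)}{8M},\ \frac{7r^2}{16aM^2}\Big),\qquad\delta=\frac{\varepsilon r}4 ;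
\]
these numbers do not depend on $\sigma'$. Let $\sigma'\in\mathcal S_0$ and $\sigma'_\varepsilon=(1-\varepsilon)\sigma'+\varepsilon z\in\mathcal T$. Lemma~\ref{lem:flat} with $r_0=\frac78r$ and $\kappa=\frac38r$ gives
\[
D(\sigma',\sigma'_\varepsilon)\le2r'-\frac{\varepsilon r}2+\frac{4a\varepsilon^2M^2}{7r}\le2r'-\frac{\varepsilon r}2+\frac{\varepsilon r}4=2r'-\delta .
\]
By convexity, $D(\sigma,\sigma'_\varepsilon)\le(1-\varepsilon)D(\sigma,\sigma')+\varepsilon D(\sigma,z)\le2r$. So the set
\[
\{\tau\in\mathcal T:\ D(\sigma',\tau)\le2r'-\delta,\ D(\sigma,\tau)\le2r\}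
\]
is nonempty, and by Proposition~\ref{prop:inv} it contains some $\sigma''=(w'',r'')\in\mathcal S$. Then $\sigma''\in\mathcal S_0$, and $r'+r''\le D(\sigma',\sigma'')\le2r'-\delta$ by \eqref{eq:mass}, so $r''\le r'-\delta$.

Let $r_*$ be the infimum of the masses of the types in $\mathcal S_0$, and choose $\sigma'\in\mathcal S_0$ with $r'<r_*+\delta$. Then $r''<r_*$, a contradiction.
\end{proof}

\section{Proofs of Theorem~\ref{thm:general} and Corollary~\ref{cor}}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:general}]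
By Proposition~\ref{prop:inv} there is $\sigma_0=(w_0,r_0)\in\mathcal S$. Using Proposition~\ref{prop:descent}, choose inductively $\sigma_{j+1}=(w_{j+1},r_{j+1})\in\mathcal S$ with $D(\sigma_j,\sigma_{j+1})\le2r_j$ and $r_{j+1}\le\frac78r_j$; if $r_j=0$, take $\sigma_{j+1}=\sigma_j$. Then $r_j\le(\frac78)^jr_0$, and \eqref{eq:lower} with $k=1$ gives $\|w_j-w_{j+1}\|_1\le2r_j/\gamma_1$, which is summable. So $w_j$ converges in norm to some $w\in X$, and $r_j+\|w_j-w\|_1\to0$. By \eqref{eq:conv}, $\sigma_j\to(w,0)$, and $(w,0)\in\mathcal S$ because $\mathcal S$ is closed.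

Since $(w,0)\in\mathcal T$, there are $y_j\in C$ with $y_j\to(w,0)$, which by \eqref{eq:conv} means $\|y_j-w\|_1\to0$. As $C$ is closed, $w\in C$. Invariance of $w$, applied at $y=w$, gives
\[
\|w-T_sw\|=D(w,T_sw)\le D(w,w)+c_s(w)=c_s(w)\longrightarrow0 .
\]
Let $T_t$ be continuous. Then $T_tw=\lim_sT_tT_sw=\lim_sT_{t+s}w$. Since $s\ge s_0$ implies $t+s\ge s\ge s_0$, the last limit is $w$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor}]
A closed bounded convex subset of a closed subspace is such a subset of $X$, so we may take $C\subseteq X$.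

(a) Let $G=\{1,2,\dots\}$ and $T_n=T^n$. The hypothesis says that $c_n(y)\to0$, so there is $w\in C$ with $T^nw\to w$. Continuity of $T^N$ gives $T^Nw=\lim_nT^{N+n}w=w$. Then $Tw=T^{mN+1}w$ for all $m\ge1$, and the right side tends to $w$.

(b) Let $U_1,\dots,U_p$ be the mappings, with constants $L^{(l)}_n\to1$, which we may take $\ge1$. Let $G=\{1,2,\dots\}^p$ and $T_s=U_1^{s_1}\cdots U_p^{s_p}$; commutativity gives $T_{s+t}=T_sT_t$. Each $T_s$ is Lipschitz with constant $\prod_lL^{(l)}_{s_l}$, so $c_s(y)\le\big(\prod_lL^{(l)}_{s_l}-1\big)\operatorname{diam}C$. If $s\ge(m,\dots,m)$ in $G$, then $s_l\ge m$ for all $l$; hence $c_s(y)\to0$ along $G$. Theorem~\ref{thm:general} gives $w$ with $T_sw=w$ for all $s\in G$. Let $s=(1,\dots,1)$, and let $s'$ be $s$ with the $l$-th entry replaced by $2$. Then $U_lw=U_lT_sw=T_{s'}w=w$.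

(c) Let $G$ be the set of all finite compositions of members of the family. It is a commutative semigroup under composition, acting on $C$ by $T_s=s$. Every $T_s$ is nonexpansive, so it is continuous and $c_s\equiv0$. Theorem~\ref{thm:general} gives a point fixed by all of $G$.
\end{proof}

\section{The role of the hypotheses}\label{sec:hyp}

\emph{The weights.} The inequality $\gamma_K<1$ is the source of flatness (Lemma~\ref{lem:flat}); $\gamma_k\to1$ gives \eqref{eq:mass} and the choice of $K$ in Proposition~\ref{prop:descent}. If all $\gamma_k$ were equal to $1$, then $\|x\|^2=\|x\|_1^2+aq(x)^2$ on $\ell^1$. Since $q(Sx)^2=\frac12q(x)^2$, the shift on $\Delta$ would be nonexpansive and the theorem would fail.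

\emph{The perturbation.} The condition $a>0$ is used only in Lemma~\ref{lem:strict}, and through it for the uniqueness of the minimizer in Proposition~\ref{prop:inv}. That lemma fails for $a=0$: the proof of Lemma~\ref{lem:flat} with $\kappa=0$ gives $\Lambda(\varepsilon u,1)=1$ for finitely supported $u$ and small $\varepsilon\geq 0$, so the points $0$, $\frac\varepsilon2u$ and $\varepsilon u$ would all be at distance $1$ from the type $(0,1)$. Strict convexity and flatness can coexist because the first enters at order $\varepsilon^2$ and the second at order $\varepsilon$.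

\emph{Finite-dimensional summands.} They give the compactness of $\mathcal E_B$. If we allowed $F_1=(\ell^1,\|\cdot\|_1)$ with $q_1$ the $\ell^2$-norm, then on $F_1$ we would have $\|x\|^2=\gamma_1^2\|x\|_1^2+\frac a2q_1(x)^2$, and the shift on the simplex of $F_1$ would be an isometry without fixed points.

\emph{The set and the semigroup.} Boundedness of $C$ gives compactness of $\mathcal T$, convexity of $C$ gives Lemma~\ref{lem:convex}, and closedness is used only to see that $w\in C$. Commutativity makes $G$ directed. Condition \eqref{eq:c} is used in Lemma~\ref{lem:orbit}(b) and in the last step of the proof of Theorem~\ref{thm:general}; Theorem~\ref{thm:sharp} shows that a small error that does not tend to $0$ is not enough.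

\emph{Continuity.} It is needed for the last assertion of Theorem~\ref{thm:general}. On the segment $C=\{\theta e_1:0\le\theta\le1\}$ of $\ell^1$ let $T(\theta e_1)=\frac\theta2e_1$ for $\theta>0$ and $T(0)=e_1$. Then $T^nC\subseteq2^{1-n}C$, so \eqref{eq:c} holds and $w=0$ satisfies $T^nw\to w$, but $T$ has no fixed point.

\begin{thebibliography}{9}

\bibitem{DLT}
Dowling, Lennard and Turett, 2000.

\bibitem{Source}
\emph{Fixed Point Properties for $c_0$-Like Spaces},
\texttt{http://d-scholarship.pitt.edu/13140/1/Veysel\_Nezir\_PhD\_thesis.pdf}.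

\bibitem{Lin}
P.~K.~Lin, 2005.

\end{thebibliography}
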